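# Every minimizer of a superlinear variational problem on a convex domain is continuous up to the boundary

## Theorem A and what it asserts

**Theorem A.** Let $\Omega\subset\mathbb R^n$ be a bounded Lipschitz open set with boundary $\Gamma$, and assume that $\Omega$ is convex. Let $F:\mathbb R^n\to\mathbb R$ be convex and superlinear, that is,
$$\lim_{|p|\to\infty}\frac{F(p)}{|p|}=+\infty ,$$
and let $\phi:\Gamma\to\mathbb R$ be continuous. Assume that there is at least one $\bar u\in W^{1,1}(\Omega)$ with trace $\phi$ and $\int_\Omega F(\nabla \bar u)\,dx<\infty$. Then every solution of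
$$(P)\qquad \min_u\int_\Omega F(\nabla u(x))\,dx\quad\text{subject to } u\in W^{1,1}(\Omega),\ \operatorname{tr}u_{|\Gamma}=\phi$$
is continuous on $\mathrm{cl}\,\Omega$.

A function in $W^{1,1}(\Omega)$ is called continuous on $\mathrm{cl}\,\Omega$ if it is a.e. equal to a function continuous on $\mathrm{cl}\,\Omega$. We write $W^{1,1}_\phi(\Omega)$ for the set of $u\in W^{1,1}(\Omega)$ with trace $\phi$, and call its elements admissible. A solution is an admissible function attaining the minimum. The assumption on $\bar u$ stays in force throughout, also when $\Omega$, $F$, $\phi$ are more general.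

The important word is "every". The following result is known, and we use it without proof.

**Theorem E (existence, quoted).** Under the assumptions of Theorem A, there exists a solution of $(P)$ in $W^{1,1}_\phi(\Omega)$ that is continuous on $\mathrm{cl}\,\Omega$.

Theorem E gives one good solution. If $F$ is strictly convex, the solution is unique and there is nothing more to say. If $F$ is only convex, there may be many others, and Theorem E is silent about them. Whether they too are continuous is posed as Open Problem 1, with source "Boundary continuity of solutions to a basic problem in the calculus of variations", http://perso.math.univ-toulouse.fr/pbousque/files/2012/04/Bousquet-AdvCV-2010.pdf. Theorem A says yes.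

Here is how badly uniqueness can fail. Take $F(p)=\big((|p|-1)^+\big)^2$, which is convex and superlinear, and $\phi=0$. The minimum is $0$, attained at $u=0$. The solutions are exactly the $u\in W^{1,1}(\Omega)$ with zero trace and $|\nabla u|\le1$ a.e. There are infinitely many, and no equation or comparison principle selects one. In this example they are all continuous, because each is $1$-Lipschitz (Lemma 2 below). So flat parts of $F$ destroy uniqueness, but here the flat part is bounded, and that saves continuity. The proof turns this remark into an argument for general $F$.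

In dimension $n=1$ Theorem A is immediate: $W^{1,1}$ functions on a bounded interval are absolutely continuous. The content is in $n\ge2$.

We use these textbook facts about a bounded Lipschitz open set $\Omega$.

1. The trace is linear and continuous from $W^{1,1}(\Omega)$ to $L^1(\Gamma)$, monotone, and $\operatorname{tr}f^+=(\operatorname{tr}f)^+$. Also $\nabla f^+=1_{\{f>0\}}\nabla f$ a.e.
2. For $f\in W^{1,1}(\Omega)\cap C(\mathrm{cl}\,\Omega)$ the trace is the restriction of $f$ to $\Gamma$.
3. If $\operatorname{tr}f=0$, the extension of $f$ by $0$ is in $W^{1,1}(\mathbb R^n)$, and its gradient is $\nabla f$ extended by $0$.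
4. If $f\in W^{1,1}(\Omega)$ vanishes a.e. outside a compact subset of $\Omega$, then $\operatorname{tr}f=0$ (mollify $f$ to approximate it by functions in $C_c^\infty(\Omega)$).

Since $F$ is convex and finite, it is continuous and bounded below by an affine function $\ell$. So for $g\in L^1(\Omega;\mathbb R^n)$ the integral $\int_\Omega F(g)$ makes sense in $(-\infty,\infty]$. Every solution $u$ has finite energy because $\bar u$ does, so $F(\nabla u)\in L^1(\Omega)$.

## Segments in the graph of $F$

Non-uniqueness comes from segments along which $F$ is affine, so we measure how long they can be.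

**Definition.** For $p\in\mathbb R^n$ and $R\ge0$ put
$$\Phi(p)=\Big\{q:\ F\big(\tfrac{p+q}2\big)=\tfrac{F(p)+F(q)}2\Big\},\qquad \Lambda(R)=\sup\{|q|:\ q\in\Phi(p),\ |p|\le R\}.$$

We have $q\in\Phi(p)$ if and only if $F$ is affine on $[p,q]$. Indeed, let $g(t)$ be $F(p+t(q-p))$ minus the chord $(1-t)F(p)+tF(q)$. It is convex, $g(0)=g(1)=0$, so $g\le0$ on $[0,1]$. Suppose $g(\frac12)=0$ but $g(t)<0$ for some $t<\frac12$. Then $\frac12$ lies strictly between $t$ and $1$, and convexity gives $g(\frac12)<0$, a contradiction. The case $t>\frac12$ is symmetric. The converse is clear.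

Two obvious properties: $p\in\Phi(p)$, so $\Lambda(R)\ge R$; and $q\in\Phi(p)\iff p\in\Phi(q)$.

*Example 1.* Let $F(p)=f(|p|)$ with $f(r)=((r-1)^+)^2$. If $|p|\le1$ and $|q|\le 1$, then $F=0$ on $[p,q]$ and $q\in\Phi(p)$. If $|p|\le 1<|q|$, the midpoint $m$ has $|m|\le\frac{1+|q|}2$, so $F(m)\le\frac14F(q)<\frac{F(p)+F(q)}2$ and $q\notin\Phi(p)$. If $|p|,|q|>1$ and $q\in\Phi(p)$, then
$$\tfrac{f(|p|)+f(|q|)}2=f(|m|)\le f\big(\tfrac{|p|+|q|}2\big)\le\tfrac{f(|p|)+f(|q|)}2 .$$
Strict convexity of $f$ on $[1,\infty)$ forces $|p|=|q|$, and strict monotonicity then forces $|m|=|p|=|q|$, hence $p=q$. So $\Phi(p)$ is the closed unit ball if $|p|\le1$ and $\{p\}$ otherwise, and $\Lambda(R)=\max(1,R)$.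

*Example 2.* Let $n=1$ and let $F$ be the piecewise affine interpolation of $p^2$ at the integers. For $p\in(k,k+1)$ we have $\Phi(p)=[k,k+1]$, and for an integer, $\Phi(k)=[k-1,k+1]$. Hence $\Lambda(R)=\lfloor R\rfloor+1$. Here $1\in\Phi(0)$ and $2\in\Phi(1)$, but $2\notin\Phi(0)$: the relation is not transitive. This is why iterates $\Lambda(\Lambda(R))$ will appear.

The property we need is that $\Lambda$ is finite, and it follows from a condition weaker than superlinearity.

**Definition (condition (H)).** The graph of $F$ contains no half-line: there are no $p,e\in\mathbb R^n$, $e\neq0$, such that $t\mapsto F(p+te)$ is affine on $[0,\infty)$.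

Superlinearity implies (H): if $F(p+te)=a+bt$ for all $t\ge0$, then $F(p+te)/|p+te|\to b/|e|$, which is finite. The converse fails: $F(p)=\sqrt{1+|p|^2}$ is strictly convex, so it satisfies (H), but it is not superlinear. The function $F(p)=|p|$ violates (H).

**Lemma 1.** Under (H), $\Lambda(R)<\infty$ for every $R\ge0$.

*Proof.* The purpose is to turn "no infinite segment" into a uniform bound, by compactness. If the claim fails, there are $|p_k|\le R$ and $q_k\in\Phi(p_k)$ with $|q_k|\to\infty$. After passing to a subsequence, $p_k\to p$ and $e_k=\frac{q_k-p_k}{|q_k-p_k|}\to e$ with $|e|=1$. Fix $T>0$. For $k$ large, $|q_k-p_k|\ge T$, so $[p_k,p_k+Te_k]\subset[p_k,q_k]$ and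
$$F(p_k+te_k)=\big(1-\tfrac tT\big)F(p_k)+\tfrac tT\,F(p_k+Te_k),\qquad 0\le t\le T .$$
Let $k\to\infty$; $F$ is continuous, so $t\mapsto F(p+te)$ is affine on $[0,T]$. As $T$ is arbitrary, it is affine on $[0,\infty)$, contradicting (H). $\square$

## Two minimizers compared at the same point

We first record how a gradient bound gives continuity.

**Lemma 2.** Let $f\in W^{1,1}(\Omega)$ with $\operatorname{tr}f=0$ and $|\nabla f|\le L$ a.e. Then the extension of $f$ by $0$ has an $L$-Lipschitz representative on $\mathbb R^n$, and this representative vanishes on $\Gamma$ and on $\mathbb R^n\setminus\mathrm{cl}\,\Omega$.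

*Proof.* By fact 3 the extension $\tilde f$ is in $W^{1,1}(\mathbb R^n)$ with $|\nabla\tilde f|\le L$ a.e. Its mollifications $\tilde f_\varepsilon$ are smooth with $|\nabla\tilde f_\varepsilon|\le L$, hence $L$-Lipschitz on $\mathbb R^n$. Along a sequence $\varepsilon\to0$ they converge a.e. to $\tilde f$. So $|\tilde f(x)-\tilde f(y)|\le L|x-y|$ for $x,y$ in a set of full measure, and $\tilde f$ extends from this dense set to an $L$-Lipschitz function. It vanishes a.e., hence everywhere, on the open set $\mathbb R^n\setminus\mathrm{cl}\,\Omega$. Each point of $\Gamma$ is a limit of points of that set, because $\Omega$ is Lipschitz, so it vanishes on $\Gamma$ too. $\square$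

Now the first thing to try: average two solutions.

**Lemma 3.** If $u,v$ are solutions of $(P)$, then $\nabla v(x)\in\Phi(\nabla u(x))$ for a.e. $x\in\Omega$.

*Proof.* The function $\frac{u+v}2$ is admissible, so
$$\int_\Omega F\Big(\frac{\nabla u+\nabla v}2\Big)\ge\min(P)=\int_\Omega\frac{F(\nabla u)+F(\nabla v)}2 .$$
By convexity, pointwise $F(\frac{\nabla u+\nabla v}2)\le\frac{F(\nabla u)+F(\nabla v)}2$, and the right side is integrable. So the two integrands agree a.e. $\square$

This settles the easiest cases. Suppose first that $\phi$ is the restriction of an affine function $v(x)=a\cdot x+b$. For any admissible $u$, $u-v$ has zero trace, so by fact 3 its zero extension is a compactly supported $W^{1,1}(\mathbb R^n)$ function and $\int_\Omega\nabla u=\int_\Omega\nabla v=a|\Omega|$. Jensen's inequality gives $\int_\Omega F(\nabla u)\ge|\Omega|F(a)$, so $v$ is a solution. By Lemma 3 every solution $u$ satisfies $\nabla u\in\Phi(a)$ a.e., so $|\nabla u|\le\Lambda(|a|)$. Then $u-v$ has zero trace and bounded gradient, and Lemma 2 shows that $u$ is Lipschitz.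

More generally, suppose $(P)$ has a solution $v$ that is Lipschitz on $\mathrm{cl}\,\Omega$ with constant $M$. Then $|\nabla u|\le\Lambda(M)$ a.e. for every solution $u$, and Lemma 2 applies to $u-v$ again.

The solution $v$ of Theorem E, however, is only continuous, and here the argument stops. Lemma 3 gives
$$|\nabla u(x)|\le\Lambda(|\nabla v(x)|)\quad\text{for a.e. }x ,$$
with the same $x$ on both sides. Where $\nabla v$ is unbounded, so is the right side. We know the size of $\nabla v$ only on average, since $\nabla v\in L^1$, while a Lipschitz bound needs control at almost every point.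

So we would like $\nabla u(x)\in\Phi(\nabla v(y))$ for many points $y\neq x$. Among many $y$, at least one will have $|\nabla v(y)|$ below the average, and that one suffices.

To bring $\nabla v(y)$ to the point $x$, one must move $v$. A translation $x\mapsto x+\tau$ is the natural move, but it never maps $\mathrm{cl}\,\Omega$ into $\Omega$ when $\tau\ne0$, because it raises the maximum of $x\cdot\tau$ over $\mathrm{cl}\,\Omega$ by $|\tau|^2$. So $v(\cdot+\tau)$ is not defined on all of $\Omega$. One would have to compare it with $u$ on $\Omega\cap(\Omega-\tau)$, and part of the boundary of that set lies inside $\Omega$, where we know nothing about $u$. A contraction of $\mathrm{cl}\,\Omega$ into $\Omega$ avoids this: the comparison then takes place on all of $\Omega$, and on $\Gamma$ both functions have the known trace $\phi$. The centre of the contraction is free, and moving it makes $y$ sweep a small ball.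

## The statement that will be proved: star-shaped domains and condition (H)

The argument needs only one continuous solution, condition (H), and room for contractions.

The set $\Omega$ is star-shaped with respect to $z$ if $[z,x]\subset\Omega$ for every $x\in\Omega$. A nonempty convex $\Omega$ is star-shaped with respect to each of its points, hence with respect to every point of any ball $B\subset\Omega$. A non-convex example is the L-shaped set $\{x\in(-1,1)^2:\ x_1<0\text{ or }x_2<0\}$ with any ball $B\subset(-1,0)^2$: if $z\in B$ and, say, $x_1<0$, then all points of $[z,x]$ have negative first coordinate.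

**Theorem B.** Let $\Omega$ be a bounded Lipschitz open set, star-shaped with respect to every point of some open ball $B\subset\Omega$. Let $F:\mathbb R^n\to\mathbb R$ be convex and satisfy (H). Suppose $(P)$ has one solution $v$ that is continuous on $\mathrm{cl}\,\Omega$, with modulus of continuity $\omega_v$. Let $d=\operatorname{diam}\Omega$ and, for $s\in(0,1)$,
$$c(s)=\frac{\omega_v(sd)+s\|v\|_\infty}{1-s}\xrightarrow[s\to0]{}0,\qquad R_s=\frac{\|\nabla v\|_{L^1(\Omega)}}{s^n|B|},\qquad L_s=2\Lambda(\Lambda(R_s))<\infty .$$
Then for every solution $u$ of $(P)$: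

1. $u$ is continuous on $\mathrm{cl}\,\Omega$ and $u=v$ on $\Gamma$.
2. For every $s\in(0,1)$, $|\nabla u|\le\Lambda(R_s)$ and $|\nabla v|\le\Lambda(\Lambda(R_s))$ a.e. on $\{|u-v|>2c(s)\}$. The function $(|u-v|-2c(s))^+$ is $L_s$-Lipschitz on $\mathrm{cl}\,\Omega$. Moreover $|(u-v)(x)-(u-v)(y)|\le\inf_s\{L_s|x-y|+4c(s)\}$ for $x,y\in\mathrm{cl}\,\Omega$, so all solutions share one modulus of continuity.
3. $u$ and $v$ are locally Lipschitz in the open set $\{x\in\Omega:\ u(x)\neq v(x)\}$. Hence all solutions coincide at every point of $\Omega$ near which $v$ is not Lipschitz.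

If moreover $F$ is superlinear, the set of solutions is a convex compact subset of $C(\mathrm{cl}\,\Omega)$.

Here $\omega_v(r)=\sup\{|v(x)-v(y)|:x,y\in\mathrm{cl}\,\Omega,\ |x-y|\le r\}$, which tends to $0$ with $r$ because $\mathrm{cl}\,\Omega$ is compact. The finiteness of $L_s$ is Lemma 1. We always use the continuous representative of $v$.

Theorem A follows. A nonempty convex $\Omega$ satisfies the star-shapedness hypothesis (for empty $\Omega$ there is nothing to prove), superlinearity gives (H), Theorem E supplies $v$, and conclusion 1 is Theorem A. It remains to prove Theorem B.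

## Comparison with a contracted copy of $v$

In this section $u,v$ are as in Theorem B, $s\in(0,1)$ and $z\in B$. Put
$$T(x)=T_{s,z}(x)=(1-s)x+sz .$$

**Step 1: $T(\mathrm{cl}\,\Omega)\subset\Omega$.** This makes the contracted copy defined up to the boundary. Let $x\in\mathrm{cl}\,\Omega$ and take $x_k\in\Omega$ with $x_k\to x$. Put $z_k=z+\frac{1-s}s(x-x_k)$. Then
$$(1-s)x_k+sz_k=(1-s)x_k+sz+(1-s)(x-x_k)=T(x).$$
Since $z_k\to z$ and $B$ is open, $z_k\in B$ for $k$ large. So $T(x)$ lies on the segment $[z_k,x_k]$, which is in $\Omega$ by star-shapedness with respect to $z_k$. The use of a whole ball of centres is already visible here.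

**Step 2: the contracted copy is uniformly close to $v$.** On the open set $T^{-1}(\Omega)\supset\mathrm{cl}\,\Omega$ define
$$V(x)=V_{s,z}(x)=\frac1{1-s}\,v(T(x)),\qquad\text{so that}\quad\nabla V(x)=\nabla v(T(x)).$$
The factor $\frac1{1-s}$ is chosen so that gradients are transported without rescaling. Clearly $V\in W^{1,1}(\Omega)\cap C(\mathrm{cl}\,\Omega)$. The change of variables $y=T(x)$ gives
$$\int_\Omega|F(\nabla V)|\,dx=(1-s)^{-n}\int_{T(\Omega)}|F(\nabla v)|\,dy<\infty .$$
Since $|T(x)-x|=s|z-x|\le sd$,
$$|V(x)-v(x)|=\frac{|v(Tx)-(1-s)v(x)|}{1-s}\le\frac{|v(Tx)-v(x)|+s|v(x)|}{1-s}\le c(s),\qquad x\in\mathrm{cl}\,\Omega.\tag{1}$$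
The bound does not depend on $z$.

**Lemma 4.** For every $z\in B$ and a.e. $x\in\Omega$ with $u(x)>v(x)+2c(s)$,
$$\nabla u(x)\in\Phi\big(\nabla v((1-s)x+sz)\big).$$

The idea of the proof: $V$ need not be a solution of $(P)$ and has the wrong boundary values, so we cannot average $u$ and $V$ globally. We average them only where $u$ exceeds $V$ by $c(s)$. This lowers $u$ there, and raises $V$ there. The raised copy of $V$ is then transported back by $T^{-1}$ into a competitor for $v$. The minimality of $u$ and that of $v$ are each used once.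

*Proof.* Write $c=c(s)$ and set
$$\psi=(u-V-c)^+\in W^{1,1}(\Omega),\qquad D=\{u>V+c\},\qquad m=\frac{\nabla u+\nabla V}2 .$$
Then $\nabla\psi=(\nabla u-\nabla V)1_D$ a.e.

**Step 1: preparation.** We check that $\psi$ can be used as a perturbation. By (1), $V+c\ge v$, so $0\le\psi\le(u-v)^+$. Since $\operatorname{tr}(u-v)^+=(\operatorname{tr}(u-v))^+=0$, monotonicity of the trace gives $\operatorname{tr}\psi=0$. Again by (1), $V+c\le v+2c$, so $\{u>v+2c\}\subset D$. It therefore suffices to prove $\nabla u\in\Phi(\nabla V)$ a.e. on $D$. Finally $F(m)\in L^1(\Omega)$, because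
$$\ell(m)\le F(m)\le\tfrac12\big(F(\nabla u)+F(\nabla V)\big)$$
and both outer functions are integrable.

**Step 2: lowering $u$.** The function $u-\frac12\psi$ is admissible. Its gradient is $\nabla u-\frac12(\nabla u-\nabla V)=m$ on $D$ and $\nabla u$ elsewhere. Minimality of $u$, after cancelling the finite integral over $\Omega\setminus D$, gives
$$\int_DF(\nabla u)\le\int_DF(m).\tag{2}$$

**Step 3: raising $v$ in the image of $D$.** We need the matching inequality for $V$. Let $\tilde\psi\in W^{1,1}(\mathbb R^n)$ be the extension of $\psi$ by $0$ (fact 3). Then $\tilde\psi\circ T^{-1}\in W^{1,1}(\mathbb R^n)$ vanishes outside $T(\mathrm{cl}\,\Omega)$, which is a compact subset of $\Omega$. By fact 4,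
$$v_1=v+\frac{1-s}2\,\tilde\psi\circ T^{-1}$$
is admissible. The gradient of $\tilde\psi\circ T^{-1}$ at $y$ is $\frac1{1-s}\nabla\tilde\psi(T^{-1}y)$. So $\nabla v_1=\nabla v$ a.e. outside $T(D)$, and at a.e. $y=T(x)$ with $x\in D$,
$$\nabla v_1(y)=\nabla v(Tx)+\tfrac12\nabla\psi(x)=\nabla V(x)+\tfrac12\big(\nabla u(x)-\nabla V(x)\big)=m(x).$$
Minimality of $v$, after cancelling the finite integral over $\Omega\setminus T(D)$, gives $\int_{T(D)}F(\nabla v)\le\int_{T(D)}F(\nabla v_1)$. Changing variables $y=T(x)$ and dividing by $(1-s)^n$,
$$\int_DF(\nabla V)\le\int_DF(m).\tag{3}$$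

**Step 4: conclusion.** Averaging (2) and (3),
$$\int_D\Big[\frac{F(\nabla u)+F(\nabla V)}2-F\Big(\frac{\nabla u+\nabla V}2\Big)\Big]dx\le0 .$$
The integrand is nonnegative by convexity, so it is $0$ a.e. on $D$. That is, $\nabla u(x)\in\Phi(\nabla V(x))=\Phi(\nabla v(Tx))$ for a.e. $x\in D$. $\square$

## Averaging over the centre $z$

For a single $z$, Lemma 4 is no better than Lemma 3: it bounds $|\nabla u(x)|$ by $\Lambda(|\nabla v(Tx)|)$, and $\nabla v$ may be large at $T(x)$. The gain is that $z\in B$ is arbitrary. For fixed $x$, the points $(1-s)x+sz$ fill the ball $(1-s)x+sB$, and $\nabla v$ cannot be large on all of it.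

To see the mechanism, take $n=1$, $\Omega=(-1,1)$, $B=(-\frac12,\frac12)$, and the function $v(x)=\sqrt{|x|}$ (used only as a function with unbounded derivative, not as a minimizer). Then $\|v'\|_{L^1}=2$, $|B|=1$, so $R_s=2/s$. At $x=0$ the sampled values are $|v'(sz)|=\frac12(s|z|)^{-1/2}$, and $|v'(sz)|\le 2/s$ exactly when $|z|\ge s/16$. Only a small set of centres is bad, although $v'$ blows up at $x=0$.

**Proposition 5.** Let $u,v$ be as in Theorem B, $s\in(0,1)$ and $A=\{x\in\Omega:\ u(x)>v(x)+2c(s)\}$. Then a.e. on $A$,
$$|\nabla u|\le\Lambda(R_s),\qquad|\nabla v|\le\Lambda(\Lambda(R_s)).$$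

**Step 1: exchanging "for each $z$, a.e. $x$" into "a.e. $x$, a.e. $z$".** In Lemma 4 the exceptional null set of $x$ depends on $z$, so we cannot yet fix $x$ and vary $z$. Fix Borel representatives of $u,\nabla u,\nabla v$. Lemma 4 still holds with them for each $z$, since $T_{s,z}^{-1}$ maps null sets to null sets. Put $G(p,q)=\frac{F(p)+F(q)}2-F(\frac{p+q}2)$, a continuous nonnegative function. The set
$$N=\{(x,z)\in A\times B:\ G\big(\nabla u(x),\nabla v((1-s)x+sz)\big)>0\}$$
is Borel, and it is the set where $\nabla u(x)\notin\Phi(\nabla v((1-s)x+sz))$. For each $z\in B$ its section $\{x:(x,z)\in N\}$ is null by Lemma 4. By Fubini $N$ is null, so for a.e. $x\in A$,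
$$\nabla u(x)\in\Phi\big(\nabla v((1-s)x+sz)\big)\quad\text{for a.e. }z\in B.\tag{4}$$

**Step 2: a good centre exists.** Let $x\in\Omega$. By the inclusion $T_{s,z}(\Omega)\subset\Omega$ for all $z\in B$, the ball $(1-s)x+sB$ is in $\Omega$, and
$$\frac1{|B|}\int_B|\nabla v((1-s)x+sz)|\,dz=\frac1{s^n|B|}\int_{(1-s)x+sB}|\nabla v(y)|\,dy\le R_s .$$
Hence $|\nabla v((1-s)x+sz)|\le R_s$ on a set of $z\in B$ of positive measure; otherwise the average would exceed $R_s$.

**Step 3: the bounds.** For a.e. $x\in A$, the full-measure set of $z$ in (4) meets the positive-measure set of Step 2. So there is $z$ such that $p=\nabla v((1-s)x+sz)$ satisfies $|p|\le R_s$ and $\nabla u(x)\in\Phi(p)$. By definition of $\Lambda$, $|\nabla u(x)|\le\Lambda(R_s)$. By Lemma 3, $\nabla v(x)\in\Phi(\nabla u(x))$ for a.e. $x$, so $|\nabla v(x)|\le\Lambda(\Lambda(R_s))$ a.e. on $A$. Both bounds are finite by Lemma 1. $\square$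

Lemma 3 thus returns, used in the opposite direction: on $A$, the bound on the unknown $u$ gives a bound on $v$ at the same point.

## From gradient bounds on $\{u>v+2c(s)\}$ to continuity

Here we prove conclusion 1 of Theorem B, and with it Theorem A.

**Step 1: $g_s=(u-v-2c(s))^+$ is Lipschitz.** We have $\nabla g_s=(\nabla u-\nabla v)1_A$ a.e. By Proposition 5 and $\Lambda(R)\ge R$,
$$|\nabla g_s|\le\Lambda(R_s)+\Lambda(\Lambda(R_s))\le2\Lambda(\Lambda(R_s))=L_s\quad\text{a.e.}$$
Also $0\le g_s\le(u-v)^+$, so $\operatorname{tr}g_s=0$. By Lemma 2 the zero extension of $g_s$ has an $L_s$-Lipschitz representative $\tilde g_s$ on $\mathbb R^n$, which vanishes on $\Gamma$ and outside $\mathrm{cl}\,\Omega$.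

**Step 2: let $s\to0$.** The constants $L_s$ may blow up, so the limit need not be Lipschitz, but uniform convergence is enough for continuity. A.e. in $\Omega$ we have $0\le(u-v)^+-g_s\le2c(s)$. Hence $|\tilde g_s-\tilde g_{s'}|\le2\max(c(s),c(s'))$ a.e. in $\Omega$; outside $\Omega$ both functions vanish; by continuity the bound holds everywhere. As $c(s)\to0$, $\tilde g_s$ converges uniformly on $\mathbb R^n$ to a continuous function $\tilde g$. It vanishes on $\Gamma$ and equals $(u-v)^+$ a.e. in $\Omega$.

**Step 3: the negative part.** We reduce it to the positive part by reflection. Let $\check F(p)=F(-p)$. Then $-u$ and $-v$ are solutions of the problem with $\check F$ and $-\phi$, and $-v$ is continuous on $\mathrm{cl}\,\Omega$. Condition (H) holds for $\check F$. Since $q\in\Phi(p)$ for $F$ if and only if $-q\in\Phi(-p)$ for $\check F$, the function $\Lambda$ is unchanged; so are $c(s)$ and $R_s$. The set $\{-u>-v+2c(s)\}$ is $\{v>u+2c(s)\}$. So the bounds of Proposition 5 hold a.e. on $\{v>u+2c(s)\}$ as well, and Steps 1 and 2 show that $(u-v)^-=(-u-(-v))^+$ has a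 representative that is continuous on $\mathrm{cl}\,\Omega$ and vanishes on $\Gamma$.

**Step 4: conclusion.** The identity $u=v+(u-v)^+-(u-v)^-$ shows that $u$ has a representative continuous on $\mathrm{cl}\,\Omega$ and equal to $v$ on $\Gamma$. This is conclusion 1, and Theorem A is proved. In the setting of Theorem A, moreover, $v=\phi$ a.e. on $\Gamma$ by fact 2, hence everywhere on $\Gamma$ since both are continuous, so $u=\phi$ on $\Gamma$. $\square$

## A common modulus, Lipschitz regularity off the contact set, compactness

From now on solutions are identified with their continuous representatives, and $w=u-v$.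

**Step 1: conclusion 2.** The gradient bounds on $\{|w|>2c(s)\}$ are Proposition 5 and its reflected version. For the rest we truncate $w$ from both sides at once. Put
$$h_s=(w-2c(s))^+-(w+2c(s))^-,$$
so that $h_s=w-2c(s)$ where $w>2c(s)$, $h_s=w+2c(s)$ where $w<-2c(s)$, and $h_s=0$ elsewhere. Then $|h_s|=(|w|-2c(s))^+\le|w|$. Both $h_s$ and $|h_s|$ have zero trace, and their gradients vanish a.e. outside $\{|w|>2c(s)\}$ and are equal to $\pm\nabla w$ a.e. inside, hence are bounded by $\Lambda(R_s)+\Lambda(\Lambda(R_s))\le L_s$. By Lemma 2 both are $L_s$-Lipschitz on $\mathrm{cl}\,\Omega$. Since $|w-h_s|\le2c(s)$,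
$$|w(x)-w(y)|\le|h_s(x)-h_s(y)|+4c(s)\le L_s|x-y|+4c(s),\qquad x,y\in\mathrm{cl}\,\Omega,\ s\in(0,1).$$
Take the infimum over $s$. The resulting function of $|x-y|$ does not depend on $u$, and it tends to $0$ as $|x-y|\to0$: first choose $s$ with $4c(s)$ small, then $|x-y|$ small compared with $1/L_s$. Adding $\omega_v$ gives a modulus of continuity common to all solutions $u=v+w$.

**Step 2: conclusion 3.** Let $\bar B$ be a closed ball in $\{x\in\Omega:w(x)\ne0\}$. By continuity and compactness $|w|\ge\delta>0$ on $\bar B$. Choose $s$ with $2c(s)<\delta$. By conclusion 2, $\nabla u$ and $\nabla v$ are bounded a.e. on $\bar B$. A ball is convex, so $u$ and $v$ are Lipschitz on $\bar B$. Consequently, if $v$ is Lipschitz in no neighbourhood of a point $x\in\Omega$, then $w(x)=0$, that is, $u(x)=v(x)$ for every solution $u$.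

**Step 3: compactness when $F$ is superlinear.** Let $\mathcal S\subset C(\mathrm{cl}\,\Omega)$ be the set of solutions. It is convex, since the energy and the set $W^{1,1}_\phi(\Omega)$ are convex. It is equicontinuous by Step 1. It is bounded: for $x\in\mathrm{cl}\,\Omega$ and $y\in\Gamma$ we have $w(y)=0$, so $|w(x)|\le L_sd+4c(s)$ for any fixed $s$. By Ascoli's theorem it remains to show that $\mathcal S$ is closed.

Let $u_k\in\mathcal S$ and $u_k\to u$ uniformly. We first show that $(\nabla u_k)$ is bounded in $L^1$ and equi-integrable. Superlinearity gives a constant $b\ge0$ with $F\ge-b$ and, for each $M>0$, a constant $C_M\geq 0$ with $F(p)\ge M|p|-C_M$ for all $p$. Put $E_0=\min(P)+b|\Omega|$. For measurable $S\subset\Omega$,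
$$\int_S|\nabla u_k|\le\frac1M\int_S\big(F(\nabla u_k)+C_M\big)\le\frac1M\Big(\int_\Omega\big(F(\nabla u_k)+b\big)+C_M|S|\Big)=\frac{E_0+C_M|S|}M .$$
Given $\varepsilon>0$, choose $M$ with $E_0/M<\varepsilon/2$, then $|S|$ small. With $S=\Omega$ we get boundedness.

By the Dunford–Pettis theorem a subsequence of $(\nabla u_k)$ converges weakly in $L^1$. Since $u_k\to u$ uniformly, the weak limit is the distributional gradient of $u$. So $u\in W^{1,1}(\Omega)$ and $u_k\rightharpoonup u$ weakly in $W^{1,1}(\Omega)$ along this subsequence. By Mazur's lemma there are convex combinations $\hat u_j$ of the $u_k$ that converge to $u$ strongly in $W^{1,1}(\Omega)$. Since $\mathcal S$ is convex, each $\hat u_j$ is a solution. The trace is continuous, so $\operatorname{tr}u=\phi$. After passing to a subsequence, $\nabla\hat u_j\to\nabla u$ a.e. With $\ell\le F$ the affine lower bound, Fatou's lemma gives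
$$\int_\Omega(F-\ell)(\nabla u)\le\liminf_j\int_\Omega(F-\ell)(\nabla\hat u_j)=\min(P)-\int_\Omega\ell(\nabla u),$$
because $\int_\Omega\ell(\nabla\hat u_j)\to\int_\Omega\ell(\nabla u)$. So $\int_\Omega F(\nabla u)\le\min(P)$, and $u\in\mathcal S$. This completes the proof of Theorem B. $\blacksquare$

## An unbounded flat cone: condition (H) cannot be dropped

Finiteness of $\Lambda$ was the only use of (H). Without it the conclusion itself fails.

**Proposition C.** (H) cannot be dropped in Theorem B, even for $F$ convex with $F(p)\ge|p|-\frac94$, $\Omega$ the unit ball of $\mathbb R^n$ ($n\ge2$), $\phi$ Lipschitz, and $v$ Lipschitz on $\mathrm{cl}\,\Omega$. In such a setting $(P)$ can also have a solution that is discontinuous at an interior point.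

*Proof.* Write $x=(x_1,x')\in\mathbb R\times\mathbb R^{n-1}$. Let $K=\{p:\ p_1\ge|p'|\}$, a closed convex cone, and
$$F(p)=\operatorname{dist}(p,K)^2+2p_1 .$$
The distance to a convex set is convex and nonnegative, so its square is convex; thus $F$ is convex and finite. On $K$ we have $F(p)=2p_1$, so $F$ is affine along every half-line in $K$ and (H) fails. The linear term will not matter for minimization; it is there to give the lower bound.

**Step 1: $F(p)\ge|p|-\frac94$.** Let $k$ be the projection of $p$ on $K$ and $\delta=|p-k|$. Since $k\in K$, $|k|^2=k_1^2+|k'|^2\le2k_1^2$ with $k_1\ge0$, so $2k_1\ge\sqrt2|k|$. Also $p_1\ge k_1-\delta$, and $\delta^2-2\delta\ge\delta-\frac94$ because $(\delta-\frac32)^2\ge0$. Therefore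
$$F(p)\ge\delta^2+2k_1-2\delta\ge\sqrt2|k|+\delta^2-2\delta\ge|k|+\delta-\tfrac94\ge|p|-\tfrac94 .$$

**Step 2: two functions.** Let $\chi(t)=\max(-1,\min(1,t))$ and
$$v(x)=\chi\Big(\frac{x_1}{\max(|x'|,1/2)}\Big),\qquad u(x)=\chi\Big(\frac{x_1}{|x'|}\Big)\ (x'\ne0),\quad u(x_1,0)=\operatorname{sign}x_1 .$$

*The function $v$ is Lipschitz on $\mathrm{cl}\,\Omega$.* With $b(x)=\max(|x'|,\frac12)$, which is $1$-Lipschitz and at least $\frac12$,
$$\Big|\frac{x_1}{b(x)}-\frac{y_1}{b(y)}\Big|\le\frac{|x_1-y_1|}{b(x)}+\frac{|y_1|\,|b(x)-b(y)|}{b(x)b(y)}\le6|x-y|,$$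
and $\chi$ is $1$-Lipschitz.

*The function $u$ is in $W^{1,1}(\Omega)$.* It is bounded. It is locally Lipschitz off the origin: near a point with $x'\neq0$ this is clear, and near a point $(x_1,0)$ with $x_1\ne0$ we have $|x_1|>|x'|$, so $u$ is constant. On $\{|x_1|<|x'|\}$,
$$\nabla u=\Big(\frac1{|x'|},\,-\frac{x_1x'}{|x'|^3}\Big),\qquad|\nabla u|\le\frac{\sqrt2}{|x'|}\le\frac2{|x|},$$
where the last inequality holds because $|x|^2\le2|x'|^2$ there. Elsewhere $\nabla u=0$ a.e. Since $n\ge2$, $\frac1{|x|}\in L^1(\Omega)$. The origin is removable: in the integration by parts against a test function, insert a cutoff that vanishes on $\{|x|<\varepsilon\}$, equals $1$ on $\{|x|>2\varepsilon\}$, and has gradient at most $C/\varepsilon$. The additional term is at most a constant times $\varepsilon^{-1}\varepsilon^n=\varepsilon^{n-1}\to0$.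

**Step 3: both gradients are in $K$ a.e.** For $u$: on $\{|x_1|<|x'|\}$ the vector $p=\nabla u$ has $p_1=\frac1{|x'|}$ and $|p'|=\frac{|x_1|}{|x'|^2}\le\frac1{|x'|}$; elsewhere $\nabla u=0\in K$ a.e. For $v$: where $|x'|>\frac12$ we have $v=u$; where $|x'|<\frac12$ we have $v=\chi(2x_1)$, so $\nabla v\in\{0,(2,0)\}\subset K$ a.e.

**Step 4: the traces agree.** Let $|x|=1$. If $|x'|\ge\frac12$, then $u=v$ by definition. If $|x'|<\frac12$, then $|x_1|>\frac{\sqrt3}2>\frac12>|x'|$, so $u=v=\operatorname{sign}x_1$. The trace of $u$ is its restriction to $\Gamma$: with a cutoff $\eta$ equal to $1$ near $0$ and supported in $\{|x|\le\frac12\}$, the function $\eta u$ has zero trace by fact 4 and $(1-\eta)u$ is continuous on $\mathrm{cl}\,\Omega$. So $u$ and $v$ have the same trace $\phi=v_{|\Gamma}$, which is Lipschitz.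

**Step 5: both functions are solutions.** For $f\in W^{1,1}_\phi(\Omega)$,
$$\int_\Omega F(\nabla f)=\int_\Omega\operatorname{dist}(\nabla f,K)^2+2\int_\Omega\partial_1f .$$
By Gauss–Green the last term depends only on $\phi$. The first is nonnegative, and it is $0$ for $f=u$ and for $f=v$ by Step 3. So $u$ and $v$ are both solutions, and in particular the energy is finite for some admissible function.

**Step 6: $u$ is discontinuous at the origin.** On the open cone $\{x_1>|x'|\}$ we have $u=1$, and on $\{x_1<-|x'|\}$ we have $u=-1$. Both cones have $0$ in their closure. So no function a.e. equal to $u$ is continuous at $0$, although the solution $v$ is Lipschitz on $\mathrm{cl}\,\Omega$. $\blacksquare$
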